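# Norms with no nonzero point of strong subdifferentiability on non-Asplund spaces

All Banach spaces are real. For a Banach space $Z$, $B_Z$ is the closed unit ball and $Z^*$ the dual; $w^*$ denotes the weak-star topology.

## 1. A norm on $C(\Delta)$ that fails strong subdifferentiability off the origin

Let $\phi$ be a continuous convex function on a nonempty open convex set $A\subset X$, and let $x\in A$. For fixed $y$ the quotient $t\mapsto \frac{\phi(x+ty)-\phi(x)}{t}$ is nondecreasing in $t>0$ by convexity. It is bounded below near $0$: convexity gives $\phi(x+ty)-\phi(x)\ge t\,\frac{\phi(x)-\phi(x-ry)}{r}$ for small $t>0$ and a fixed small $r>0$. So the right-hand derivative $\phi'_+(x)(y)=\lim_{t\to0^+}\frac{\phi(x+ty)-\phi(x)}{t}$ exists. We measure the error of the first-order expansion by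
$$R_\phi(x,y)=\phi(x+y)-\phi(x)-\phi'_+(x)(y)\qquad (x+y\in A). \tag{1}$$
Monotonicity of the quotient, with $t=1$, gives $R_\phi\ge0$.

**Definition 1.** The function $\phi$ is *strongly subdifferentiable* (SSD) at $x$ if for every $\epsilon>0$ there is $\delta>0$ with $0\le R_\phi(x,y)\le\epsilon\|y\|$ whenever $\|y\|<\delta$. It is *Fréchet differentiable* at $x$ if, in addition, $\phi'_+(x)(y)$ is linear in $y$.

**Definition 2.** $X$ is an *Asplund space* if every continuous convex function on a nonempty open convex set $A\subset X$ is Fréchet differentiable at the points of a dense $G_\delta$ subset of $A$.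

So SSD asks for a first-order expansion that is uniform over directions, but allows the derivative to have corners. Neither notion changes if $\|\cdot\|$ is replaced by an equivalent norm. Three small examples:

* If $p$ is sublinear, then $p'_+(0)(y)=p(y)$, so $R_p(0,y)=0$. Every continuous sublinear function, in particular every norm, is SSD at $0$. This is why we ask only about nonzero points.
* In $\ell_1$ with its usual norm, let $x$ have finite support. If $\|y\|<\min\{|x_i|:x_i\ne0\}$, then $\|x+y\|-\|x\|=\sum_{x_i\neq0}\operatorname{sgn}(x_i)y_i+\sum_{x_i=0}|y_i|=\phi'_+(x)(y)$ for $\phi=\|\cdot\|$, so $R_\phi(x,y)=0$: the norm is SSD at $x$.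
* If instead $x\in \ell_1$ has infinite support, take $y=-2x_ie_i$ with $x_i\ne0$. Then $\|x+y\|=\|x\|$ and the derivative in direction $y$ is $-2|x_i|$, so $R(x,y)=2|x_i|=\|y\|$. Such $y$ can be arbitrarily small and nonzero, so the norm is not SSD at $x$.

The question of this lecture: *if every equivalent norm on $X$ has a nonzero point of SSD, must $X$ be Asplund?* To say yes, one must build, on each non-Asplund space, an equivalent norm that is SSD at no nonzero point. We first do this on one concrete space.

Let $\Delta=\{0,1\}^{\mathbb N}$ be the Cantor set, $S=\bigcup_{n\ge0}\{0,1\}^n$, $|s|$ the length of $s\in S$, and $[s]\subset\Delta$ the clopen set of sequences extending $s$. Put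
$$\theta(t)=1+\tfrac1{10}\sum_{i\ge1}2\cdot3^{-i}t_i\qquad(t\in\Delta). \tag{2}$$
This is continuous and injective, with values in $[1,\frac{11}{10}]$. Since $\Delta$ has no isolated points, $\theta$ is constant on no nonempty open set. Fix $c_s>0$ $(s\in S)$ with $\sum_{s}c_s=1$.

**Proposition 1.** On $C(\Delta)$ with the sup norm $\|\cdot\|$, the equivalent norm $N(x)=\|x\|+\sum_{s}c_sP_s(x)$, where $P_s(x)=\max_{t\in[s]}\theta(t)|x(t)|$, is SSD at no $x\ne0$.

The sup norm alone will not do. Near the constant $\mathbf 1$ we have $\|\mathbf 1+z\|=1+\max z$, so $R=0$ and the norm is SSD there. Nor will the weighted norm $P_\emptyset$ alone: for small $z$ we have $P_\emptyset(\theta^{-1}+z)=1+\max\theta z$, and $R=0$ again. The point is that the two cannot both be SSD at the same place, once the weighted norm is also localized. Adding them up costs nothing, by the following principle.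

**Adding tests.** If $\phi=\phi_1+\phi_2$ with both convex, then $R_\phi=R_{\phi_1}+R_{\phi_2}$ and both terms are $\ge0$, so SSD of $\phi$ at $x$ forces SSD of each $\phi_i$ at $x$. The same holds for a series $\sum_sc_sp_s$ of sublinear $p_s$ with $|p_s(z)|\le C\|z\|$ for all $s$ and $z$. Indeed $p_s(x+ty)-p_s(x)\le p_s(ty)$ and $p_s(x)-p_s(x+ty)\le p_s(-ty)$, so the difference quotients are bounded in absolute value by $C\|y\|$. By dominated convergence the derivative may be taken term by term, so that
$$R_{\sum c_sp_s}(x,y)=\sum_sc_sR_{p_s}(x,y)\ \ge\ c_{s_0}R_{p_{s_0}}(x,y)\quad\text{for each }s_0. \tag{3}$$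

**Lemma 1.** Let $s\in S$, let $b:\Delta\to[1,\frac{11}{10}]$ be continuous, and let $P(x)=\max_{t\in[s]}b(t)|x(t)|$ on $C(\Delta)$. If $P$ is SSD at $x$, there is a nonempty open $W\subset[s]$ on which $b|x|$ is constant, with value $P(x)$.

*Proof.* Let $M=P(x)$ and $E=\{t\in[s]:b(t)|x(t)|=M\}$, a nonempty compact set. We claim that for some $\tau>0$ the set $\{t\in[s]:b(t)|x(t)|>M-\tau\}$ is contained in $E$. That set is nonempty and open, so it can then serve as $W$.

Suppose the claim fails. Then for every $\tau>0$ there is $t_\tau\in[s]\setminus E$ with $b(t_\tau)|x(t_\tau)|>M-\tau$. Choose a cylinder $[u]$ with $t_\tau\in[u]\subset[s]\setminus E$, choose $\sigma\in\{1,-1\}$ with $\sigma x(t_\tau)=|x(t_\tau)|$, and let $h=\sigma\mathbf 1_{[u]}\in C(\Delta)$, so $\|h\|=1$.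

The derivative in direction $h$ is zero. Indeed $\max_{[u]}b|x|<M$ because $[u]$ is compact and misses $E$. So for small $\lambda>0$ we have $b|x+\lambda h|\le M$ on $[u]$, while off $[u]$ nothing has changed, and the value $M$ is still attained on $E$. Thus $P(x+\lambda h)=M$ for small $\lambda>0$.

On the other hand, for every $\lambda>0$, $P(x+\lambda h)\ge b(t_\tau)(|x(t_\tau)|+\lambda)>M-\tau+\lambda$. Hence $R_P(x,\lambda h)>\lambda-\tau$, and for $\lambda=2\tau$ this reads $R_P(x,2\tau h)>\tau=\frac12\|2\tau h\|$. As $\tau>0$ was arbitrary, $P$ is not SSD at $x$, a contradiction. $\blacksquare$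

*Proof of Proposition 1.* Clearly $\|x\|\le N(x)\le\frac{21}{10}\|x\|$. Let $x\ne0$ and suppose $N$ is SSD at $x$. By (3), $\|\cdot\|$ and all $P_s$ are SSD at $x$. Lemma 1 with $s=\emptyset$, $b\equiv1$ gives a nonempty open $W_1$ on which $|x|=M_1=\|x\|>0$. Choose $s$ with $[s]\subset W_1$. Lemma 1 for $P_s$ gives a nonempty open $W_2\subset[s]$ on which $\theta|x|$ has a constant value $M_2$. On $W_2$ we get $\theta=M_2/M_1$, a constant, which is impossible. $\blacksquare$

In particular $C(\Delta)$ is not Asplund: $N$ is convex and continuous, and its points of Fréchet differentiability all lie in $\{0\}$. What did we use? A Cantor set of functionals ($\delta_t$), vectors $\mathbf 1_{[u]}$ that pick out one cylinder of functionals and ignore the rest, and the fact that some tested quantity $|x(t)|$ is nonzero whenever $x$ is nonzero. None of the three comes for free in a general space.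

## 2. Statements for arbitrary Banach spaces

It is known that $X$ is Asplund if it has an equivalent norm that is SSD at every point, and that a separable $X$ is Asplund if every equivalent norm on $X$ has a nonzero point of SSD. The question, posed in "A Continuity Characterization of Asplund Spaces", is whether separability can be dropped in the second statement. The answer is yes. It is useful to keep track of which directions are needed.

**Definition 3.** Let $Y\subset X$ be a closed subspace. A continuous convex function $\phi$ is *SSD along $Y$* at $x$ if for every $\epsilon>0$ there is $\delta>0$ with $R_\phi(x,y)\le\epsilon\|y\|$ for all $y\in Y$ with $\|y\|<\delta$.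

For $Y=X$ this is SSD. SSD along $Y$ implies SSD along each closed subspace of $Y$, so *failing* SSD along a smaller subspace is the stronger failure. Note that $x$ need not lie in $Y$. For instance, on $\mathbb R\oplus\ell_1$ with $\phi(r,z)=|r|+\|z\|_1$, we have $R_\phi((r,z),(\rho,0))=0$ if $r=0$, or if $r\ne0$ and $|\rho|<|r|$. So $\phi$ is SSD along $\mathbb R\oplus\{0\}$ at every point, although by the $\ell_1$ example it is not SSD at $(0,z)$ when $z$ has infinite support. The notion is unchanged by passing to an equivalent norm $\|\cdot\|$, and the principle of adding tests, including (3), holds along $Y$ with the same proof.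

**Theorem 1.** If $X$ is not Asplund, then $X$ has an equivalent norm $N$ that is not SSD at any $x\neq0$. Hence, if every equivalent norm on a Banach space $X$ has a nonzero point of SSD, then $X$ is Asplund. For $X\ne\{0\}$ the converse also holds.

**Theorem 2.** Let $X\ne\{0\}$ be a Banach space and $Y\subset X$ a closed subspace. The following are equivalent.

1. $Y$ is not Asplund.
2. There is an equivalent norm $N$ on $X$ that is SSD along $Y$ at no $x\in X\setminus\{0\}$.
3. For every equivalent norm $p$ on $X$ and every $\eta>0$ there is a norm $N$ as in 2 with $p\le N\le(1+\eta)p$.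
4. There is a Lipschitz convex function $\phi:X\to\mathbb R$ that is SSD along $Y$ at no $x\in X$.
5. There are a nonempty open convex $A\subset X$ and a continuous convex $\phi$ on $A$ that is SSD along $Y$ at no $x\in A$.

The assumption $X\ne\{0\}$ is needed in Theorem 2: for $X=\{0\}$, conditions 2 and 3 hold vacuously, while 1, 4 and 5 fail.

The one nontrivial fact we import is a classical theorem.

**Fact A** (Asplund, Namioka–Phelps, Stegall; see Phelps, *Convex Functions, Monotone Operators and Differentiability*, or Deville–Godefroy–Zizler, *Smoothness and Renormings in Banach Spaces*, Ch. I.5). A Banach space is Asplund if and only if each of its separable closed subspaces has separable dual.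

For instance, $C(\Delta)$ is separable, while $\|\delta_t-\delta_{t'}\|=2$ for $t\ne t'$, so its dual is not separable. The core of the lecture is the following theorem.

**Theorem 3.** Let $Y$ be a separable closed subspace of $X$ with $Y^*$ nonseparable. Then $X$ has an equivalent norm $N$ that is SSD along $Y$ at no $x\in X\setminus\{0\}$.

**Theorem 3 implies Theorem 1.** If $X$ is not Asplund, Fact A gives a separable closed $Y\subset X$ with $Y^*$ nonseparable, and the norm $N$ of Theorem 3 is not SSD along $Y$, hence not SSD, at any $x\ne0$. The second statement is the contrapositive of the first. Conversely, if $X\ne\{0\}$ is Asplund, every equivalent norm is Fréchet differentiable on a dense set. That set meets the nonempty open set $X\setminus\{0\}$, and Fréchet differentiability includes SSD. $\blacksquare$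

## 3. Points outside the subspace: why extending a norm from $Y$ fails

Fact A hands us a separable subspace $Y$, and the separable result gives a norm on $Y$ that is SSD at no nonzero point of $Y$. The first thing to try is to extend that norm to $X$. The trouble is with points $x$ outside $Y$.

Take $X=C(\Delta)\oplus\mathbb R$, $Y=C(\Delta)\oplus\{0\}$, with the norm $N$ of Proposition 1 on $Y$, extended to $X$ by $N'(y,r)=N(y)+|r|$. At $x=(0,1)$ and for $|\rho|<1$,
$$N'(z,1+\rho)-N'(0,1)=N(z)+\rho=N'{}'_{+}(0,1)(z,\rho),$$
so $R_{N'}=0$ near this point, and $N'$ is SSD at $(0,1)$. The reason is plain: all the functionals $\delta_t$ used in the tests vanish at $(0,1)$. The tests are seen there as sublinear functions at their origin, and at its origin a sublinear function is always SSD. In the proof of Proposition 1 this is the place where we needed $M_1>0$.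

The cure is to test not $k(x)$, for $k$ in a Cantor-like set $K\subset B_{X^*}$, but
$$\text{weight}\cdot\big(2\|x\|+k(x)\big).$$
The bracket is at least $\|x\|$, so it is positive for every $x\ne0$, wherever $x$ lies. The weight multiplies $2\|x\|$ as well, so the weighted quantity varies even when all $k(x)$ vanish: at $(0,1)$ above it is $2\theta(t)\|x\|$. The price is that the uncontrolled function $\|x\|$ now sits inside each test and contributes its own derivative $d$. Since $|d|\le1$ in unit directions and the weights stay in $[1,\frac{11}{10}]$, two tests see this contribution with coefficients differing by at most $\frac1{10}$. It almost cancels when we compare them. That is why the weights are kept so close together.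

For the rest of Sections 4–7, $X$ and $Y$ are as in Theorem 3. We need a Cantor set of functionals with separating vectors in $Y$ (Section 4), and then a way to pass from $Y^*$ to $X^*$ (Section 5).

## 4. A Cantor scheme in $B_{Y^*}$ with separating vectors

Let $B=(B_{Y^*},w^*)$. It is compact, and metrizable since $Y$ is separable. The vectors $\mathbf 1_{[s]}$ of $C(\Delta)$ are to be replaced by vectors $h_s\in B_Y$ on which the functionals in the $s$-th piece are $>\frac9{10}$, and those in all other pieces of the same level are $<\frac1{10}$ in absolute value. Norm-separated functionals would not obviously be enough: $\|f-f'\|>\epsilon$ gives a vector separating $f$ from one $f'$, while we need one vector that handles all other pieces of the level at once. So we ask for distance from linear spans.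

**Step 1: choose functionals far from the span of their predecessors.** By transfinite induction pick $f_\xi\in Y^*$, $\xi<\omega_1$, with
$$\|f_\xi\|=1,\qquad \operatorname{dist}(f_\xi,Z_\xi)>\tfrac9{10},\qquad Z_\xi=\overline{\operatorname{span}}\{f_\beta:\beta<\xi\}. \tag{4}$$
At stage $\xi$ the space $Z_\xi$ is spanned by countably many vectors, so it is separable, and hence a proper closed subspace of the nonseparable $Y^*$. Riesz's lemma supplies $f_\xi$. The $f_\xi$ are distinct by (4).

**Step 2: keep the indices at which the family accumulates uncountably.** Let $I$ be the set of $\xi<\omega_1$ such that every $w^*$-neighborhood of $f_\xi$ contains $f_\gamma$ for uncountably many $\gamma$. Fix a countable base of $B$. If $\xi\notin I$, then $f_\xi$ lies in a basic open set containing $f_\gamma$ for only countably many $\gamma$. There are countably many such basic sets, so $\omega_1\setminus I$ is countable. Hence for $\xi\in I$ every neighborhood of $f_\xi$ contains $f_\gamma$ for uncountably many $\gamma\in I$. In particular it does so for some $\gamma\in I$ larger than any prescribed countable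 ordinal.

**Step 3: find a vector that kills finitely many predecessors.** Let $F$ be the span of finitely many $f_\beta$ with $\beta<\gamma$. Then
$$\text{there is } g\in B_Y\text{ vanishing on }F\text{ with } f_\gamma(g)>\tfrac9{10}. \tag{5}$$
To see this, let $F_\perp=\{g\in Y:f(g)=0\text{ for all }f\in F\}$, a finite intersection of kernels. A functional vanishing on $F_\perp$ is a linear combination of the functionals defining it, so it lies in $F$. By Hahn–Banach, $f_\gamma|_{F_\perp}$ has an extension $f'\in Y^*$ of the same norm, and $f_\gamma-f'$ vanishes on $F_\perp$, so $f_\gamma-f'\in F$. Hence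
$$\sup\{f_\gamma(g):g\in B_Y\cap F_\perp\}=\|f'\|\ge\operatorname{dist}(f_\gamma,F)\ge\operatorname{dist}(f_\gamma,Z_\gamma)>\tfrac9{10}.$$

**Step 4: build the scheme.** We construct indices $\xi_s\in I$ and relatively open $V_s\subset B$ with $f_{\xi_s}\in V_s$ for $s\in S$, and vectors $h_s\in B_Y$ for every $s$ with last digit $1$. On each level the $\xi_s$ are distinct, and the following two conditions hold.

* (a) $\overline{V_{s0}}\cup\overline{V_{s1}}\subset V_s$ and $\overline{V_{s0}}\cap\overline{V_{s1}}=\emptyset$ (closures in $B$).
* (b) If $s$ ends in $1$, then $l(h_s)>\frac9{10}$ for $l\in\overline{V_s}$, and $|l(h_s)|<\frac1{10}$ for $l\in\overline{V_u}$ whenever $|u|=|s|$ and $u\ne s$.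

Only nodes ending in $1$ get a vector. At each splitting the functional $f_{\xi_s}$ is kept as $f_{\xi_{s0}}$, and a new one, of larger index, becomes $f_{\xi_{s1}}$. By (5) a vector can ignore earlier indices, so it is the new functionals that can be isolated.

Start with $V_\emptyset=B$ and any $\xi_\emptyset\in I$. Suppose level $n$ is done. List its nodes $s_1,\dots,s_m$ ($m=2^n$) and put $W^0_s=V_s$ for $|s|=n$. For $j=1,\dots,m$ in turn:

* choose $\gamma_j\in I$ larger than all $\xi_s$ $(|s|=n)$ and all $\gamma_i$ $(i<j)$, with $f_{\gamma_j}\in W^{j-1}_{s_j}$. This is possible by Step 2, since $W^{j-1}_{s_j}$ is a neighborhood of $f_{\xi_{s_j}}$ and $\xi_{s_j}\in I$;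
* by (5) choose $g_j\in B_Y$ with $f_{\gamma_j}(g_j)>\frac9{10}$, with $f_{\xi_s}(g_j)=0$ for all $|s|=n$, and with $f_{\gamma_i}(g_j)=0$ for $i<j$;
* put $W^j_s=W^{j-1}_s\cap\{l:|l(g_j)|<\frac1{10}\}$ for $|s|=n$. This is still an open neighborhood of $f_{\xi_s}$, because $f_{\xi_s}(g_j)=0$.

The shrinking of $W$ takes care of the functionals chosen *after* $g_j$: for $i>j$ we have $f_{\gamma_i}\in W^{i-1}_{s_i}\subset W^{j}_{s_i}\subset\{|l(g_j)|<\frac1{10}\}$. Those chosen before are killed by $g_j$. Altogether, for each $j$,
$$f_{\gamma_j}(g_j)>\tfrac9{10},\qquad |f_{\gamma_i}(g_j)|<\tfrac1{10}\ (i\ne j),\qquad f_{\xi_s}(g_j)=0\ (|s|=n). \tag{6}$$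
Set $\xi_{s0}=\xi_s$, $\xi_{s_j1}=\gamma_j$, $h_{s_j1}=g_j$. The $2m$ indices $\xi_u$, $|u|=n+1$, are distinct, so the points $f_{\xi_u}$ are distinct. Also $f_{\xi_{s0}},f_{\xi_{s1}}\in V_s$. The conditions in (a) and (b) ask that the closures $\overline{V_u}$ lie in finitely many given open sets, all containing $f_{\xi_u}$ by (6), and that siblings have disjoint closures. As $B$ is metrizable, sufficiently small open neighborhoods $V_u$ of $f_{\xi_u}$ satisfy this. The construction continues.

**Step 5: read off a map onto $\Delta$.** By (a), the sets $\overline{V_s}$ with $|s|=n$ are pairwise disjoint for each $n$: two distinct nodes of the same length extend $s0$ and $s1$ for some $s$, so their closed sets lie in $\overline{V_{s0}}$ and $\overline{V_{s1}}$. Let $L=\bigcap_n\bigcup_{|s|=n}\overline{V_s}$, which is compact. Each $l\in L$ lies in exactly one $\overline{V_s}$ of each level. These nodes extend one another, since $\overline{V_{si}}\subset V_s$. So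
$$\rho:L\to\Delta,\qquad \rho(l)\in[s]\iff l\in\overline{V_s},$$
is well defined. It is continuous, since for each $n$ the preimages $L\cap\overline{V_s}$ of the $[s]$, $|s|=n$, form a finite partition of $L$ into closed sets, which are therefore clopen in $L$. It is onto: for $t\in\Delta$ the nonempty compact sets $\overline{V_{t_1\dots t_n}}$ decrease with $n$, and any point of their intersection is in $L$ and is mapped to $t$.

## 5. Lifting to $X^*$ by a minimal compact set

Let $r:X^*\to Y^*$ be restriction. It is $w^*$-$w^*$ continuous, and $r(B_{X^*})=B_{Y^*}$ by Hahn–Banach. Put $K_0=\{k\in B_{X^*}:r(k)\in L\}$, a $w^*$-compact set, and $\pi_0=\rho\circ r:K_0\to\Delta$, which is continuous and onto.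

It is tempting to use $K_0$ for the tests. In Section 1 each $t\in\Delta$ carried one functional, and an open set of functionals was an open set of $t$'s. Now $t$ carries the whole set $\pi_0^{-1}(t)$, and a nonempty open subset of $K_0$ may project to a set with no interior. Here is an example where this spoils the argument of Lemma 1. Fix $t_0\in\Delta$ and let $X=C(\Delta)\oplus\mathbb R$ with $\|(y,r)\|=\max(\|y\|_\infty,|y(t_0)|+|r|)$, $Y=C(\Delta)\oplus\{0\}$, $L=\{\delta_t\}$, $\rho(\delta_t)=t$. An extension of $\delta_t$ has the form $(y,r)\mapsto y(t)+cr$.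

If $t\ne t_0$ and $c\ne0$, take $y$ with $\|y\|_\infty=y(t)=1$ and $y(t_0)=0$, and $r=\operatorname{sgn}c$. Then $\|(y,r)\|=1$ but the value is $1+|c|$, so this extension is not in $B_{X^*}$. For $t=t_0$ the extension is in $B_{X^*}$ exactly when $|c|\le1$. Hence $K_0$ consists of the pairs $(t,0)$ and of the segment $\{t_0\}\times[-1,1]$. The set $\{c>0\}$ is open in $K_0$ and projects to the single point $t_0$.

Now consider $\max_{k\in K_0}(2\|x\|+k(x))$ near $x=(0,1)$. For $\|z\|_\infty+|\rho|<\frac14$,
$$\max_{k\in K_0}\big(2\|(z,1+\rho)\|+k(z,1+\rho)\big)=2\big(|z(t_0)|+1+\rho\big)+z(t_0)+1+\rho,$$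
so $R=0$ near this point and the test is SSD there. Yet the maximum at $x=(0,1)$ is attained only at $c=1$ over $t_0$, and so over no open set of $t$'s. The superfluous segment should be cut off.

**Step 6: cut $K_0$ down.** We find a minimal $w^*$-compact $K\subset K_0$ with $\pi_0(K)=\Delta$. Let $(K_i)$ be a nonempty chain of compact subsets of $K_0$ with $\pi_0(K_i)=\Delta$. For each $t\in\Delta$ the sets $K_i\cap\pi_0^{-1}(t)$ form a chain of nonempty compact sets, so they have a common point. Thus $\pi_0(\bigcap_iK_i)=\Delta$, and Zorn's lemma gives $K$. Put $\pi=\pi_0|_K$, and $K_s=\pi^{-1}([s])$ for $s\in S$. Each $K_s$ is clopen in $K$ and nonempty. The topology on $K$ is always $w^*$.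

**Step 7: record the two properties of $K$.**

* **(P1)** If $s$ ends in $1$, then $k(h_s)>\frac9{10}$ for $k\in K_s$ and $|k(h_s)|<\frac1{10}$ for $k\in K\setminus K_s$. Indeed $k(h_s)=r(k)(h_s)$, where $r(k)\in\overline{V_s}$ in the first case and $r(k)\in\overline{V_u}$ for some other $u$ of the same length in the second. So this is (b).
* **(P2)** Every nonempty open $V\subset K$ contains $\pi^{-1}(W)$ for some nonempty open $W\subset\Delta$. Take $W=\Delta\setminus\pi(K\setminus V)$. It is open since $K\setminus V$ is compact. It is nonempty, since otherwise $K\setminus V$ would be a smaller compact set with image $\Delta$. If $\pi(k)\in W$, then $k\notin K\setminus V$, so $\pi^{-1}(W)\subset V$.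

So an open set of functionals in $K$ again contains an open set of $t$'s, with their full fibers.

## 6. The norm, and what SSD says about a single test

With $\theta$ and $c_s$ as in Section 1, put for $x\in X$
$$q_\emptyset(x)=\max_{k\in K}\big(2\|x\|+k(x)\big),\qquad Q_s(x)=\max_{k\in K_s}\theta(\pi(k))\big(2\|x\|+k(x)\big),$$
$$q=q_\emptyset+\sum_{s\in S}c_sQ_s,\qquad N(x)=q(x)+q(-x). \tag{7}$$

**Step 8: check that $N$ is an equivalent norm and that it contains all tests.** The functions $q_\emptyset$ and $Q_s$ are maxima of positive multiples of sublinear functions, so they are sublinear. Since $K\subset B_{X^*}$, we have $\|x\|\le2\|x\|+k(x)\le3\|x\|$, so each of them lies between $\|x\|$ and $\frac{33}{10}\|x\|$. Hence $2\|x\|\le q(x)\le 7\|x\|$, and $N$ is a symmetric sublinear function with $4\|x\|\le N(x)\le14\|x\|$: an equivalent norm. With $\check q(z)=q(-z)$, a convex function, the principle of adding tests and (3), with $C=\frac{33}{10}$, give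
$$R_N(x,y)=R_{q_\emptyset}(x,y)+\sum_sc_sR_{Q_s}(x,y)+R_{\check q}(x,y),\qquad\text{all terms}\ge0.$$
So if $N$ is SSD along $Y$ at $x$, then so are $q_\emptyset$ and every $Q_s$.

**Lemma 2.** Let $s\in S$, let $a:\Delta\to[1,\frac{11}{10}]$ be continuous, and let $F(x)=\max_{k\in K_s}a(\pi(k))(2\|x\|+k(x))$. Let $x\ne0$ and suppose $F$ is SSD along $Y$ at $x$. Put $m_x(t)=\max\{2\|x\|+k(x):k\in\pi^{-1}(t)\}$ for $t\in\Delta$. Then there is a nonempty open $W\subset[s]$ on which $a\cdot m_x$ is constant.

*Proof.* Let $\psi(k)=a(\pi(k))(2\|x\|+k(x))$, a continuous function on $K_s$, and put $M=\max_{K_s}\psi=F(x)$, $G=\{k\in K_s:\psi(k)=M\}$, $E=\pi(G)$. The set $E$ is a compact subset of $[s]$.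

**Step 9: state the claim on nearly maximal functionals.** As in Lemma 1, we claim that *there is $\tau>0$ such that $k\in K_s$ and $\psi(k)>M-\tau$ imply $\pi(k)\in E$.* Suppose not. Then for every $\tau>0$ the set
$$O_\tau=\{k\in K_s:\psi(k)>M-\tau,\ \pi(k)\notin E\}$$
is nonempty, and it is open in $K$. Fix $\tau$. We look for a direction $h$ in $B_Y$ that is seen by some functional in $O_\tau$ but hardly at all by $G$.

**Step 10: find the direction.** By (P2), $O_\tau\supset\pi^{-1}(W')$ for some nonempty open $W'\subset\Delta$. Sequences with infinitely many $1$'s are dense in $\Delta$ and $\pi$ is onto, so there is $k_\tau\in O_\tau$ such that $\pi(k_\tau)$ has infinitely many $1$'s. Since $E$ is closed and $\pi(k_\tau)\notin E$, all sufficiently long initial segments $u$ of $\pi(k_\tau)$ satisfy $[u]\cap E=\emptyset$. Choose one that ends in $1$, and let $h=h_u\in B_Y$. Here $k_\tau\in K_u$, while $G\cap K_u=\emptyset$ because $\pi(G)=E$. So (P1) gives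
$$k_\tau(h)>\tfrac9{10},\qquad k(h)<\tfrac1{10}\quad\text{for all }k\in G. \tag{8}$$

**Step 11: bound $F(x+\lambda h)$ from below using $k_\tau$.** Let $d=\lim_{\lambda\to0^+}(\|x+\lambda h\|-\|x\|)/\lambda$. Then $|d|\le\|h\|\le1$, and $\|x+\lambda h\|\ge\|x\|+\lambda d$ for $\lambda>0$ by convexity. With $a_\tau=a(\pi(k_\tau))$, for all $\lambda>0$,
$$F(x+\lambda h)\ge a_\tau\big(2\|x+\lambda h\|+k_\tau(x)+\lambda k_\tau(h)\big)\ge\psi(k_\tau)+\lambda a_\tau\big(2d+\tfrac9{10}\big)>M-\tau+\lambda a_\tau\big(2d+\tfrac9{10}\big). \tag{9}$$

**Step 12: bound the derivative from above using $G$.** Let $\lambda_j\downarrow0$ and let $k_j\in K_s$ attain $F(x+\lambda_jh)$. Then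
$$F(x+\lambda_jh)=\psi(k_j)+a(\pi(k_j))\big(2(\|x+\lambda_jh\|-\|x\|)+\lambda_jk_j(h)\big). \tag{10}$$
Since $\psi(k_j)\le M$,
$$\frac{F(x+\lambda_jh)-M}{\lambda_j}\le a(\pi(k_j))\Big(2\,\frac{\|x+\lambda_jh\|-\|x\|}{\lambda_j}+k_j(h)\Big).$$
The set $K_s$ is compact, though perhaps not metrizable, so we pass to a subnet $k_j\to k\in K_s$. By (10), $|F(x+\lambda_jh)-\psi(k_j)|\le\frac{11}{10}\cdot3\lambda_j$, and $F(x+\lambda_jh)\to M$, so $\psi(k)=M$, that is, $k\in G$. In the limit $F'_+(x)(h)\le a(\pi(k))(2d+k(h))$. With (8),
$$F'_+(x)(h)\le\max_{k\in G}a(\pi(k))\big(2d+k(h)\big)\le\max_{k\in G}a(\pi(k))\big(2d+\tfrac1{10}\big). \tag{11}$$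

**Step 13: compare.** For $k\in G$, the weights $a_\tau$ and $a(\pi(k))$ lie in $[1,\frac{11}{10}]$, so
$$a_\tau\big(2d+\tfrac9{10}\big)-a(\pi(k))\big(2d+\tfrac1{10}\big)=2d\,\big(a_\tau-a(\pi(k))\big)+\tfrac9{10}a_\tau-\tfrac1{10}a(\pi(k))\ge-\tfrac2{10}+\tfrac9{10}-\tfrac{11}{100}>\tfrac12.$$
This is the near-cancellation of $d$ announced in Section 3. Combining it with (9) and (11) gives $R_F(x,\lambda h)\ge\frac\lambda2-\tau$ for all $\lambda>0$. For $\lambda=4\tau$,
$$R_F(x,\lambda h)\ge\tau=\tfrac\lambda4\ge\tfrac14\|\lambda h\|,\qquad \lambda h\in Y,\quad 0<\|\lambda h\|\le4\tau,$$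
where $h\ne0$ by (8). Since $\tau>0$ was arbitrary, $F$ is not SSD along $Y$ at $x$, a contradiction. The claim is proved.

**Step 14: pass from functionals to an open set of $t$'s.** With $\tau$ from the claim, $O=\{k\in K_s:\psi(k)>M-\tau\}$ is nonempty and open in $K$. By (P2) there is a nonempty open $W\subset\Delta$ with $\pi^{-1}(W)\subset O$. As $\pi$ is onto, $W\subset\pi(O)\subset E\subset[s]$. Let $t\in W$. On $\pi^{-1}(t)\subset K_s$ we have $\psi\le M$, with equality somewhere because $t\in E=\pi(G)$. As $\psi=a(t)(2\|x\|+k(x))$ on this fiber, $a(t)m_x(t)=M$. $\blacksquare$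

## 7. Two tests that cannot both be SSD at the same point

**Proof of Theorem 3.** The argument is that of Proposition 1, with $m_x$ in place of $|x|$. Let $x\ne0$ and suppose the norm $N$ of (7) is SSD along $Y$ at $x$. By Step 8, $q_\emptyset$ and all $Q_s$ are SSD along $Y$ at $x$.

Lemma 2 with $s=\emptyset$ and $a\equiv1$, so that $F=q_\emptyset$, gives a nonempty open $W_1\subset\Delta$ and a constant $M_1$ with $m_x=M_1$ on $W_1$. Since $2\|x\|+k(x)\ge\|x\|$ for $k\in K$, we have $M_1\ge\|x\|>0$. Choose $s$ with $[s]\subset W_1$. Lemma 2 with this $s$ and $a=\theta$, so that $F=Q_s$, gives a nonempty open $W_2\subset[s]$ and a constant $M_2$ with $\theta m_x=M_2$ on $W_2$. Since $W_2\subset W_1$, we get $\theta=M_2/M_1$ on $W_2$. But $\theta$ is constant on no nonempty open set, a contradiction. $\blacksquare$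

Theorem 1 follows, as shown in Section 2, and the question is answered affirmatively.

## 8. The equivalences of Theorem 2

Throughout $X\ne\{0\}$. We prove $1\Rightarrow2\Rightarrow3\Rightarrow2$ and $2\Rightarrow4\Rightarrow5\Rightarrow1$.

**1⇒2.** By Fact A applied to $Y$, there is a separable closed $Y_0\subset Y$ with nonseparable dual. Apply Theorem 3 to $Y_0\subset X$. At each $x\ne0$ the resulting norm fails SSD along $Y_0$, and hence along the larger space $Y$.

**2⇒3.** The aim is to add a small multiple of the bad norm to $p$. Let $N_0$ be as in 2, let $p$ be an equivalent norm, let $\eta>0$, and let $C>0$ satisfy $N_0\le Cp$. Put $N=p+\frac\eta CN_0$. Then $p\le N\le(1+\eta)p$. Moreover $R_N=R_p+\frac\eta CR_{N_0}\ge\frac\eta CR_{N_0}$, so $N$ is SSD along $Y$ at no $x\ne0$.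

**3⇒2.** Apply 3 with $p=\|\cdot\|$ and $\eta=1$.

**2⇒4.** Every norm is SSD at $0$, so to remove this last point we add a translate. Pick $b\in X\setminus\{0\}$ and put $\phi(x)=N(x)+N(x-b)$, a Lipschitz convex function. Then
$$R_\phi(x,y)=R_N(x,y)+R_N(x-b,y)$$
dominates both summands. For each $x$ at least one of $x$, $x-b$ is nonzero, so $\phi$ is SSD along $Y$ at no $x$.

**4⇒5.** Take $A=X$.

**5⇒1.** The aim is to find a bad convex function on $Y$ itself, by restricting $\phi$ to a translate of $Y$. Fix $x\in A$. The function $\psi(y)=\phi(x+y)$ is continuous and convex on $(A-x)\cap Y$, an open convex subset of $Y$ that contains $0$. For $y$ in this set and $z\in Y$ small, $R_\psi(y,z)=R_\phi(x+y,z)$. So $\psi$ is SSD at $y$ if and only if $\phi$ is SSD along $Y$ at $x+y\in A$. By 5 this never happens. Hence $\psi$ is SSD, and a fortiori Fréchet differentiable, at no point of its nonempty domain. A dense subset of a nonempty set is nonempty, so $Y$ is not Asplund. $\blacksquare$
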